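\title{Countably based sober consonant spaces in Solovay's model}

\begin{abstract}
A topological space is consonant if the Scott topology and the compact-open topology on its lattice of open sets coincide. We show that, relative to an inaccessible cardinal, it is consistent with $\mathbf{ZF}+\mathbf{DC}$ that every countably based sober consonant space is quasi-Polish: the statement holds in Solovay's model. The same method shows in $\mathbf{ZF}+\mathbf{DC}$ that consonant Borel sober spaces are quasi-Polish, and that consonant co-analytic sober spaces are quasi-Polish if all $\mathbf{\Sigma}^1_2$ sets of reals have the Baire property. Finally, the statement together with ``every set of reals has the Baire property'' is equiconsistent with an inaccessible cardinal.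
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Quasi-Polish, sober and consonant spaces}

We write $\omega$ for the set of natural numbers and identify $n\in\omega$ with $\{0,\dots,n-1\}$. A space is \emph{countably based} if it has a countable base.

A \emph{quasi-metric} on a set $X$ is a map $d:X\times X\to[0,\infty)$ such that $x=y$ if and only if $d(x,y)=d(y,x)=0$, and $d(x,z)\le d(x,y)+d(y,z)$. Its topology is generated by the balls $B_d(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$. Since $B_d(y,\varepsilon-d(x,y))\subseteq B_d(x,\varepsilon)$ for $y\in B_d(x,\varepsilon)$, the balls centered at a point form a neighborhood base at that point. A sequence $(x_n)$ is \emph{Cauchy} if for every $\varepsilon>0$ there is $n_0$ with $d(x_n,x_m)<\varepsilon$ whenever $n_0\le n\le m$, and $d$ is \emph{complete} if every Cauchy sequence converges for the metric $\hat d(x,y)=\max\{d(x,y),d(y,x)\}$. A space is \emph{quasi-Polish} if it is countably based and its topology is induced by a complete quasi-metric. Every Polish space is quasi-Polish. The basic example that is not Hausdorff is the powerset $\mathcal{P}(\omega)$ with the \emph{Scott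 topology}, which has as a base the sets
\[
{\uparrow}b=\{x\subseteq\omega: b\subseteq x\}\qquad(b\subseteq\omega\text{ finite});
\]
see Lemma~\ref{lem:pi02}.

A nonempty closed set is \emph{irreducible} if it is not the union of two closed proper subsets, and a space is \emph{sober} if every irreducible closed set is the closure of a unique point. A Hausdorff space is sober: if $U,V$ are disjoint open sets that both meet a closed set $F$, then $F=(F\setminus U)\cup(F\setminus V)$ is not irreducible, so irreducible closed sets are singletons. Sobriety is thus a weak form of completeness that carries information only outside the Hausdorff world. Every quasi-Polish space is sober (Lemma~\ref{lem:qpsober}).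

For a space $X$ let $\mathbf{O}(X)$ be the set of open subsets of $X$, ordered by inclusion. It is identified with the set $\mathbb{S}^X$ of continuous maps from $X$ into the Sierpi\'nski space $\mathbb{S}=\{0,1\}$, whose open sets are $\emptyset$, $\{1\}$, $\{0,1\}$. There are two natural topologies on it. A family $\mathcal{H}\subseteq\mathbf{O}(X)$ is \emph{Scott-open} if it is upward closed and, whenever $\mathcal{D}\subseteq\mathbf{O}(X)$ is directed (nonempty, and any two members are contained in a third) with $\bigcup\mathcal{D}\in\mathcal{H}$, some member of $\mathcal{D}$ lies in $\mathcal{H}$. The \emph{compact-open topology} has the subbasic open sets $\{U\in\mathbf{O}(X):K\subseteq U\}$ for compact $K\subseteq X$. The space $X$ is \emph{consonant} if the two topologies agree. We always use the definition in the following form.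

\begin{lemma}\label{lem:criterion}
A space $X$ is consonant if and only if for every Scott-open $\mathcal{H}\subseteq\mathbf{O}(X)$ and every $U\in\mathcal{H}$ there is a compact $K\subseteq U$ such that every open $V\supseteq K$ belongs to $\mathcal{H}$.
\end{lemma}

\begin{proof}
If $K$ is compact and $K\subseteq\bigcup\mathcal{D}$ with $\mathcal{D}$ directed, then finitely many members of $\mathcal{D}$ cover $K$, so one member does. Thus the compact-open topology is always contained in the Scott topology. The subbasic sets form a base, because the intersection of those for $K_1,\dots,K_n$ is the one for $K_1\cup\dots\cup K_n$ (the empty set if $n=0$). The stated condition says that every Scott-open family is a union of such basic sets.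
\end{proof}

A Scott-open family is a notion of largeness for open sets that is already reached at some stage of any directed union. Containing a given compact set is one such notion, and consonance says that there are enough compact sets to account for all of them.

\begin{example}\label{ex:basic}
(a) Suppose that for all $x\in U\in\mathbf{O}(X)$ there are an open $V$ and a compact $K$ with $x\in V\subseteq K\subseteq U$. Then $X$ is consonant. Indeed, for $U\in\mathcal{H}$ the open sets $V$ with $V\subseteq K\subseteq U$ for some compact $K$ form a directed family with union $U$; so one such $V$ is in $\mathcal{H}$, and its $K$ is as required in Lemma~\ref{lem:criterion}.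

(b) Let $X\subseteq\mathcal{P}(\omega)$ be the subspace of finite sets. Open sets are upward closed, so every open set containing the point $b$ contains $X\cap{\uparrow}b$, which is therefore compact. By (a), $X$ is consonant. It is not sober, by Lemma~\ref{lem:gap} below with $d=\omega$, and hence it is not quasi-Polish.

(c) Let $X\subseteq 2^\omega$ be the set of sequences with finitely many $1$'s. It is countably based and Hausdorff, hence sober. It is dense and disjoint from its complement, a dense $G_\delta$ set, so by the Baire category theorem it is not $G_\delta$, and by Lemma~\ref{lem:gdelta} it is not quasi-Polish. We prove in Section~\ref{sec:Q} that it is not consonant.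
\end{example}

So sobriety and consonance each rule out a natural failure of completeness that the other one permits. To state what they do together we need the low levels of the Borel hierarchy, in Selivanov's version. A set $A\subseteq X$ is $\mathbf{\Sigma}^0_2$ if $A=\bigcup_{i\in\omega}(U_i\setminus V_i)$ with $U_i,V_i$ open, and it is $\mathbf{\Pi}^0_2$ if its complement is $\mathbf{\Sigma}^0_2$. In a metrizable space these are the $F_\sigma$ and $G_\delta$ sets. In general the differences are needed: the open set $\{1\}\subseteq\mathbb{S}$ is not a union of closed sets. A subset of a quasi-Polish space is \emph{analytic} if it is empty or a continuous image of $\omega^\omega$. A countably based $T_0$ space is \emph{co-analytic} if it is homeomorphic to a subspace $X$ of a quasi-Polish space $Z$ (equivalently, of $Z=\mathcal{P}(\omega)$) such that $Z\setminus X$ is analytic. We call a space \emph{Borel} if it is homeomorphic to a Borel subset of $\mathcal{P}(\omega)$. The following is a known result.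

\begin{theorem}\label{thm:known}
A co-analytic countably based sober space is quasi-Polish if and only if every $\mathbf{\Pi}^0_2$-subspace of it is consonant.
\end{theorem}

A quasi-Polish space is sober and co-analytic (take $Z=X$), so by Theorem~\ref{thm:known} it is consonant. One may ask whether the converse can hold with no definability assumption and with consonance required only of the space itself. This is the question posed in \cite{tutorial}.

\medskip
\noindent\textbf{Question.} \emph{Is it consistent with $\mathbf{ZF}+\mathbf{DC}$ that every countably based sober consonant space is quasi-Polish?}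
\medskip

Here $\mathbf{DC}$, the principle of dependent choices, says that for every relation $\triangleleft$ on a nonempty set $A$ such that each $u\in A$ has some $v\in A$ with $u\triangleleft v$, there is a sequence $(u_n)$ with $u_n\triangleleft u_{n+1}$ for all $n$. It implies countable choice.

\subsection{Results}

The answer is yes, relative to one inaccessible cardinal.

\begin{theorem}\label{thm:A}
If $\mathbf{ZFC}+{}$``there is an inaccessible cardinal'' is consistent, then so is $\mathbf{ZF}+\mathbf{DC}+{}$``every countably based sober consonant space is quasi-Polish''. The statement holds in Solovay's model $L(\mathbb{R})^{L[G]}$, where $\kappa$ is inaccessible in $L$ and $G$ is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L$.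
\end{theorem}

Two further theorems explain why this is the answer one should expect. The first says that simply definable spaces give no counterexample. A subset of a Polish space $Z$ is $\mathbf{\Sigma}^1_2$ if it is the projection of a subset of $Z\times2^\omega$ whose complement is analytic.

\begin{theorem}[$\mathbf{ZF}+\mathbf{DC}$]\label{thm:B}
\textup{(i)} Every Borel countably based sober space that is consonant is quasi-Polish.
\textup{(ii)} If every $\mathbf{\Sigma}^1_2$ set of reals has the Baire property, then every co-analytic countably based sober space that is consonant is quasi-Polish.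
\end{theorem}

Together with Theorem~\ref{thm:known}, part (i) shows that for Borel countably based sober spaces ``quasi-Polish'' and ``consonant'' are equivalent. A counterexample to the statement in the Question must be a complicated set, and in Solovay's model every set of reals is definable from a real and ordinals in a way that is as tractable as a Borel definition. On the other side, counterexamples can exist: if $D\subseteq2^\omega$ has size $\aleph_1$ and $\omega^\omega$ is not a union of $\aleph_1$ closed nowhere dense sets, then $2^\omega\setminus D$ is one (Lemma~\ref{lem:aleph1}). This gives a lower bound in the presence of the Baire property.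

\begin{theorem}\label{thm:C}
The theory $\mathbf{ZF}+\mathbf{DC}+{}$``every set of reals has the Baire property''${}+{}$``every countably based sober consonant space is quasi-Polish'' is equiconsistent with $\mathbf{ZFC}+{}$``there is an inaccessible cardinal''.
\end{theorem}

We do not claim that the inaccessible cardinal is needed when the Baire property clause is dropped.

\subsection{The method}

We may assume $X\subseteq\mathcal{P}(\omega)$. If the complement of $X$ is a countable union of differences of open sets, then $X$ is quasi-Polish (Section~\ref{sec:prelim}). Otherwise we must produce a Scott-open family on $\mathbf{O}(X)$ that no compact set accounts for. We first do this for one space, the countable space $Q=\omega^{<\omega}$, a copy of Example~\ref{ex:basic}(c), using a compact set of measures (Section~\ref{sec:Q}). We then isolate a configuration, a \emph{trap}, that transports this family from $Q$ to $X$ (Section~\ref{sec:trap}). A trap is a tree of points of $X$ indexed by $Q$ whose infinite branches converge to points $d$ outside $X$ in a strong sense: for one fixed finite set $a$, no point of $X$ lies between $a$ and $d$.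 Sobriety provides such an $a$ for each single $d\notin X$. The difficulty is to make one $a$ work along all branches at once. For Borel and co-analytic $X$ this is done by a Baire category argument (Section~\ref{sec:borel}). In Solovay's model it is done by making every branch generic for a small forcing (Section~\ref{sec:solovay}). Section~\ref{sec:lower} proves Theorem~\ref{thm:C}. All sections except Section~\ref{sec:solovay} and the final proof of Section~\ref{sec:lower} work in $\mathbf{ZF}+\mathbf{DC}$.

\section{Subspaces of the powerset of $\omega$}\label{sec:prelim}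

The letters $a,b,e$, with or without indices, denote \emph{finite} subsets of $\omega$. Unless said otherwise, ``open'', ``closed'' and ``$\mathbf{\Pi}^0_2$'' in $\mathcal{P}(\omega)$ refer to the Scott topology. The \emph{Cantor topology} on $\mathcal{P}(\omega)$ is that of $2^\omega$, via characteristic functions; it is compact and finer than the Scott topology, and the sets ${\uparrow}b$ are Cantor-clopen. Both topologies have the same Borel sets, since both $\sigma$-algebras are generated by the sets ${\uparrow}\{m\}$. For $C\subseteq\mathcal{P}(\omega)$ and $z\subseteq\omega$ put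
\[
{\downarrow}C=\{x:x\subseteq w\text{ for some }w\in C\},\qquad [a,z]=\{x:a\subseteq x\subseteq z\}.
\]
In a subspace $X\subseteq\mathcal{P}(\omega)$ the closure of a point $x_0$ is $\{x\in X:x\subseteq x_0\}$, because $x$ is in the closure if and only if every finite $b\subseteq x$ is contained in $x_0$.

A sober space is $T_0$: the closure of a point is irreducible, so two points with the same closure are equal. If $X$ is $T_0$ with an enumerated base $(B_n)$, then $x\mapsto\{n:x\in B_n\}$ is injective and pulls ${\uparrow}\{n\}$ back to $B_n$, so it is an embedding. Hence every countably based sober space is homeomorphic to a subspace of $\mathcal{P}(\omega)$. For such subspaces, the next lemma is the only consequence of sobriety that we use: a point outside $X$ is not approximated from below by points of $X$.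

\begin{lemma}\label{lem:gap}
Let $X\subseteq\mathcal{P}(\omega)$ be sober and $d\in\mathcal{P}(\omega)\setminus X$. Then there is a finite $a\subseteq d$ with $[a,d]\cap X=\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $[a,d]$ meets $X$ for every finite $a\subseteq d$. The set $F=\{x\in X:x\subseteq d\}$ is closed in $X$, its complement being $X\cap\bigcup_{m\notin d}{\uparrow}\{m\}$, and it is nonempty by the case $a=\emptyset$. Let $F_1,F_2$ be closed proper subsets of $F$. Pick $x_i\in F\setminus F_i$ and a finite $a_i\subseteq x_i$ with ${\uparrow}a_i\cap F_i=\emptyset$. As $a_1\cup a_2\subseteq d$, some $x\in F$ contains $a_1\cup a_2$, and $x\notin F_1\cup F_2$. So $F$ is irreducible, and $F=\{x\in X:x\subseteq x_0\}$ for some $x_0\in F$. Then $x_0\subseteq d$. Every finite $a\subseteq d$ is contained in some $x\in F$, hence in $x_0$. So $d=x_0\in X$, a contradiction.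
\end{proof}

Next we describe the building blocks of $\mathbf{\Sigma}^0_2$ sets in terms of the compact Cantor topology.

\begin{lemma}\label{lem:down}
If $C\subseteq\mathcal{P}(\omega)$ is Cantor-closed, then ${\downarrow}C$ is closed. Hence ${\uparrow}b\cap{\downarrow}C$ is a difference of two open sets.
\end{lemma}

\begin{proof}
Let $x\notin{\downarrow}C$. Every $w\in C$ misses some element of $x$, so the Cantor-open sets $\{w:m\notin w\}$, $m\in x$, cover the Cantor-compact set $C$. A finite subcover gives a finite $e\subseteq x$ with $e\not\subseteq w$ for all $w\in C$. Then $x\in{\uparrow}e$ and ${\uparrow}e\cap{\downarrow}C=\emptyset$.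
\end{proof}

Nothing is lost by considering only these sets: if $U,V$ are open, then $C=\mathcal{P}(\omega)\setminus V$ is Cantor-closed with ${\downarrow}C=C$, and $U\setminus V$ is the union of the sets ${\uparrow}b\cap{\downarrow}C$ with ${\uparrow}b\subseteq U$.

\begin{lemma}\label{lem:pi02}
Every $\mathbf{\Pi}^0_2$-subspace $X$ of $\mathcal{P}(\omega)$ is quasi-Polish.
\end{lemma}

\begin{proof}
Write $X=\bigcap_i\{x:x\in U_i\Rightarrow x\in V_i\}$ with $U_i,V_i$ open. The quasi-metric $\sum_{k\in x\setminus y}2^{-k}$ induces the right topology, but the limit of a Cauchy sequence in $X$ may lie in $U_i\setminus V_i$: the terms may be in $V_i$ for reasons that escape to infinity. We add a term that penalizes losing the reason. Let $(e_j)_{j\in\omega}$ enumerate the finite subsets of $\omega$, and put $r_i(x)=\min\{j:e_j\subseteq x,\ {\uparrow}e_j\subseteq V_i\}\in\omega\cup\{\infty\}$, with $\min\emptyset=\infty$. Thus $r_i(x)<\infty$ if and only if $x\in V_i$. For $x,y\in X$ let $I(x,y)=\{i:x\in V_i\text{ and }r_i(y)>r_i(x)\}$ and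
\[
d(x,y)=\sum_{k\in x\setminus y}2^{-k}+\sum_{i\in I(x,y)}2^{-i}.
\]
We use repeatedly that
\begin{equation}\label{eq:tail}
d(x,y)\le 2\cdot 2^{1-m}\quad\text{if }x\cap m\subseteq y\text{ and }I(x,y)\cap m=\emptyset,
\end{equation}
since then only indices $\ge m$ contribute to either sum.

\emph{Quasi-metric.} We have $d(x,x)=0$, and $d(x,y)=d(y,x)=0$ gives $x\subseteq y\subseteq x$. For the triangle inequality, $x\setminus z\subseteq(x\setminus y)\cup(y\setminus z)$, and $I(x,z)\subseteq I(x,y)\cup I(y,z)$: if $i\in I(x,z)\setminus I(x,y)$, then $r_i(y)\le r_i(x)<\infty$, so $y\in V_i$ and $r_i(z)>r_i(x)\ge r_i(y)$.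

\emph{Topology.} Let $x\in X$ and $\varepsilon>0$, and choose $m$ with $2^{2-m}<\varepsilon$. Let $b$ be the union of $x\cap m$ and the sets $e_{r_i(x)}$ for $i<m$ with $x\in V_i$. Then $b\subseteq x$. If $y\in X\cap{\uparrow}b$, then $r_i(y)\le r_i(x)$ for these $i$, so $d(x,y)<\varepsilon$ by \eqref{eq:tail}. Hence every ball contains a neighborhood in $X$ of its center. As a ball contains a ball around each of its points, balls are open in $X$. Conversely, if $b\subseteq x$ and $\varepsilon\le2^{-k}$ for all $k\in b$, then $B_d(x,\varepsilon)\subseteq{\uparrow}b$. So $d$ induces the subspace topology.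

\emph{Completeness.} Let $(x_n)$ be Cauchy. For each $k$ let $n_k$ be such that $d(x_n,x_m)<2^{-k}$ for $n_k\le n\le m$. For such $n,m$ we have $k\notin x_n\setminus x_m$ and $k\notin I(x_n,x_m)$. The first fact shows that membership of $k$ in $x_n$ is eventually constant, so $(x_n)$ converges in the Cantor topology to some $x\subseteq\omega$. The second fact gives:
\begin{equation}\label{eq:rank}
\text{if } n\ge n_i\text{ and }x_n\in V_i,\text{ then }r_i(x)\le r_i(x_n)<\infty.
\end{equation}
Indeed, $r_i(x_m)$ is then finite and nonincreasing for $m\ge n$, hence eventually equal to some $j\le r_i(x_n)$; so $e_j\subseteq x_m$ for large $m$, whence $e_j\subseteq x$ and $r_i(x)\le j$. If $x\in U_i$, then $x_n\in U_i$ for large $n$, so $x_n\in V_i$ because $x_n\in X$, and $x\in V_i$ by \eqref{eq:rank}. Thus $x\in X$. Fix $m$. For large $n$ we have $x_n\cap m=x\cap m$. By \eqref{eq:rank}, $I(x_n,x)\cap m=\emptyset$ for large $n$. If $x\in V_i$, then $e_{r_i(x)}\subseteq x_n$ for large $n$, so $r_i(x_n)\le r_i(x)$; hence also $I(x,x_n)\cap m=\emptyset$ for large $n$. By \eqref{eq:tail}, $\hat d(x_n,x)\le2^{2-m}$ for large $n$.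
\end{proof}

We end the section with two properties of quasi-Polish spaces. They are used to recognize spaces that are \emph{not} quasi-Polish.

\begin{lemma}\label{lem:qpsober}
Every quasi-Polish space is sober.
\end{lemma}

\begin{proof}
Let $d$ be a complete compatible quasi-metric and $F$ an irreducible closed set. If open sets $U,V$ both meet $F$, then so does $U\cap V$, since otherwise $F=(F\setminus U)\cup(F\setminus V)$. Let $(U_n)$ enumerate the members of a countable base that meet $F$. Choose $x_n\in F\cap U_n$ and $\varepsilon_n>0$ with $B_d(x_n,\varepsilon_n)\subseteq U_n$, $x_{n+1}\in B_d(x_n,\varepsilon_n/3)$ and $\varepsilon_{n+1}\le\varepsilon_n/3$. Then $d(x_n,x_m)\le\varepsilon_n/2$ for $n\le m$, so $(x_n)$ is Cauchy, with a $\hat d$-limit $x$. From $d(x,x_m)\to0$ we get $x\in F$. From $d(x_n,x)\le d(x_n,x_m)+d(x_m,x)$ we get $d(x_n,x)\le\varepsilon_n/2$, so $x\in U_n$ for all $n$. Hence $F$ is the closure of $x$. If $x,y$ have the same closure, each lies in every ball around the other, so $d(x,y)=d(y,x)=0$ and $x=y$.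
\end{proof}

For $u\in 2^{<\omega}$ let $N_u=\{y\in2^\omega:u\subseteq y\}$; we use the same notation for $s\in\omega^{<\omega}$ and the space $\omega^\omega$.

\begin{lemma}\label{lem:gdelta}
If a subspace $X\subseteq2^\omega$ is quasi-Polish, then it is $G_\delta$ in $2^\omega$.
\end{lemma}

\begin{proof}
Let $d$ be a complete compatible quasi-metric on $X$. Put $\mathcal{P}_{-1}=\{2^\omega\}$. By recursion on $k\ge0$ we build countable families $\mathcal{P}_k$ of pairwise disjoint nonempty clopen sets covering $X$, and points $x_{P}\in X$ for $P\in\mathcal{P}_k$. Let $P\in\mathcal{P}_{k-1}$. The sets $N_u\subseteq P$ with $|u|\ge k$ and $N_u\cap X\subseteq B_d(x,2^{-k})$ for some $x\in P\cap X$ cover $P\cap X$, because $B_d(x,2^{-k})$ is a neighborhood of $x$ in $X$. Enumerate them, remove from each the union of the earlier ones, and discard empty sets. For each resulting clopen set $P'\subseteq P$ pick $x_{P'}\in P\cap X$ with $P'\cap X\subseteq B_d(x_{P'},2^{-k})$. The sets $P'$ obtained from all $P\in\mathcal{P}_{k-1}$ form $\mathcal{P}_k$.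

Let $y\in\bigcap_k\bigcup\mathcal{P}_k$, say $y\in P_k\in\mathcal{P}_k$. The member of $\mathcal{P}_{k-1}$ from which $P_k$ was obtained contains $y$, so it is $P_{k-1}$. Thus the $P_k$ decrease, and $x_k=x_{P_k}$ lies in $P_{k-1}\cap X$. For $m>k$ we have $x_m\in P_{m-1}\cap X\subseteq P_k\cap X$, so $d(x_k,x_m)<2^{-k}$. Hence $(x_k)$ is Cauchy and converges for $\hat d$, and so in the topology of $X$, to some $x\in X$. The points $x_{k+1}$ and $y$ of $P_{k}$ agree on the first $k$ coordinates, so $x_k\to y$ in $2^\omega$, and $y=x\in X$. Therefore $X=\bigcap_k\bigcup\mathcal{P}_k$.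
\end{proof}

\section{A countable space that is not consonant}\label{sec:Q}

\subsection{The spaces $Q$ and $Y$}

Let $Q=\omega^{<\omega}$ and $Y=Q\cup\omega^\omega$. For $\sigma\in Q$ let $|\sigma|$ be its length, let $\sigma n$ be $\sigma$ followed by $n$, and put
\[
[\sigma]=\{y\in Y:\sigma\subseteq y\},\qquad B(\sigma,k)=[\sigma]\setminus\bigcup_{n<k}[\sigma n].
\]
We give $Y$ the topology generated by the sets $[\sigma]$ and their complements, and $Q$ the subspace topology. To see what $Y$ is, send $y\in Y$ to the sequence $\beta(y)=0^{y(0)}1\,0^{y(1)}1\cdots\in2^\omega$, completed by infinitely many $0$'s if $y$ is finite. The map $\beta$ is a bijection that sends $Q$ onto the sequences with finitely many $1$'s. Every $u\in2^{<\omega}$ has the form $0^{\sigma(0)}1\cdots0^{\sigma(j-1)}1\,0^k$ for a unique pair $(\sigma,k)$ with $j=|\sigma|$, and $\beta$ maps $B(\sigma,k)$ onto $N_u$; note that $B(\sigma,0)=[\sigma]$. So $\beta$ is a homeomorphism. Consequently $Y$ is compact metrizable, its algebra $\mathfrak{B}$ of clopen sets is countable and is a base, the sets $B(\sigma,k)$, $k\in\omega$, form a neighborhood base at $\sigma\in Q$, and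 the sets $[y{\upharpoonright}k]$ form one at $y\in\omega^\omega$. In words: $\sigma$ is the limit of the cones above its children $\sigma n$ as $n\to\infty$. The space $Q$ is the space of Example~\ref{ex:basic}(c).

\begin{proposition}\label{prop:H0}
There is a Scott-open family $\mathcal{H}_0\subseteq\mathbf{O}(Q)$ with $Q\in\mathcal{H}_0$ such that for every compact $C\subseteq Q$ there is $O\in\mathfrak{B}$ with $C\subseteq O$ and $O\cap Q\notin\mathcal{H}_0$.
\end{proposition}

By Lemma~\ref{lem:criterion} with $U=Q$, the space $Q$ is not consonant.

\subsection{Which measures to use}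

Measures are a natural source of Scott-open families. If $\mu$ is a countably additive probability measure on $Q$, then $\{U:\mu(U)>\frac12\}$ is Scott-open, but only because each of its members contains a finite set of measure $>\frac12$; so it gives no counterexample. To defeat all compact sets we take a set $\Lambda$ of measures and call $U$ large if it has measure $>\frac12$ for every $\mu\in\Lambda$. We want $\Lambda$ rich enough that for each compact $C\subseteq Q$ some $\mu\in\Lambda$ lives away from $C$, and we want $\Lambda$ compact, so that the universal quantifier preserves Scott-openness.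

These wishes conflict, because a limit of measures on $Q$ may put mass on $\omega^\omega$. For example, the point masses at $y{\upharpoonright}n$ converge to the point mass at $y\in\omega^\omega$. The resulting notion of largeness, ``$U\supseteq W\cap Q$ for some clopen $W\ni y$'', is not Scott-open: $Q$ is the increasing union of the sets $Q\setminus[y{\upharpoonright}k]$, $k\geq 1$, and none of them is large. So the members of $\Lambda$ must give measure zero to compact subsets of $\omega^\omega$, and this must be enforced by closed conditions. For $t\in Q$ with $|t|\ge1$ let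
\[
O(t)=\{y\in Y:|y|\ge|t|\text{ and }y(i)\le t(i)\text{ for all }i<|t|\}.
\]
This is a finite union of sets $[s]$, so $O(t)\in\mathfrak{B}$. A compact $E\subseteq\omega^\omega$ is bounded by some $h\in\omega^\omega$, and then $E\subseteq O(h{\upharpoonright}n)$ for all $n\geq 1$. We prescribe a rate at which $\mu(O(h{\upharpoonright}n))$ tends to $0$, read off from $h$ itself. Call a pair $(j,t)\in\omega\times Q$ \emph{admissible} if $j<|t|$ and $t(j)<|t|$. Let $\Lambda$ be the set of finitely additive probability measures $\mu:\mathfrak{B}\to[0,1]$ such that
\begin{equation}\label{eq:Lambda}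
\mu(O(t))\le\frac1{j+1}\qquad\text{for every admissible pair }(j,t).
\end{equation}
Each of the defining conditions ($\mu(\emptyset)=0$, $\mu(Y)=1$, additivity on disjoint pairs, and \eqref{eq:Lambda}) is a closed condition on finitely many coordinates. So $\Lambda$ is closed in the countable product $[0,1]^{\mathfrak{B}}$, hence compact.

\begin{example}\label{ex:tree}
Let $C=\{\sigma\in Q:|\sigma|\le2\}$. It is compact, since its complement in $Y$ is the union of the sets $[s]$ with $|s|=3$. Let $\mu$ give mass $\frac16$ to each point of
\[
S=\{(0,0,0),\ (0,0,4),\ (0,0,5),\ (0,4,0),\ (0,4,4),\ (0,4,5)\}.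
\]
Then $\mu\in\Lambda$. Let $(j,t)$ be admissible. If $|t|\ge4$, then $O(t)\cap S=\emptyset$; so let $|t|\le3$, which gives $j\le 2$ and $t(j)\le2$. For $j=0$ there is nothing to prove. For $j=1$, only the three points with second entry $0$ can lie in $O(t)$, and the mass is at most $\frac12$. For $j=2$, only the two points with third entry $0$ can lie in $O(t)$, and the mass is at most $\frac13$. The clopen set $O=Y\setminus\bigcup_{\tau\in S}[\tau]$ contains $C$ and has measure $0$. The point is that a node of length $j$ splits its mass evenly among $j+1$ children, each placed further out than the length of everything built above the earlier ones. Without the spacing the bound fails: the uniform measure on $(0,0,0),(0,0,1),(0,0,2)$ violates \eqref{eq:Lambda} for $j=2$, $t=(0,0,2)$.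
\end{example}

\subsection{Proof of Proposition~\ref{prop:H0}}

Let
\[
\mathcal{H}_0=\bigl\{U\in\mathbf{O}(Q):\text{for all }\mu\in\Lambda\text{ there is }W\in\mathfrak{B}\text{ with }W\cap Q\subseteq U\text{ and }\mu(W)>\tfrac12\bigr\}.
\]
It is upward closed, and $Q\in\mathcal{H}_0$ with $W=Y$.

\medskip
\emph{$\mathcal{H}_0$ is Scott-open.} Let $\mathcal{D}\subseteq\mathbf{O}(Q)$ be directed with $U=\bigcup\mathcal{D}\in\mathcal{H}_0$. For $V\in\mathcal{D}$ let
\[
\Lambda_V=\{\mu\in\Lambda:\mu(W)>\tfrac12\text{ for some }W\in\mathfrak{B}\text{ with }W\cap Q\subseteq V\}.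
\]
These sets are open in $\Lambda$, and $V\subseteq V'$ implies $\Lambda_V\subseteq\Lambda_{V'}$. If they cover $\Lambda$, then by compactness and directedness $\Lambda=\Lambda_V$ for some $V\in\mathcal{D}$, which means $V\in\mathcal{H}_0$. So fix $\mu\in\Lambda$; we find $V$ with $\mu\in\Lambda_V$.

Take $W\in\mathfrak{B}$ with $W\cap Q\subseteq U$ and $\mu(W)>\frac12$, and take $j$ with $\mu(W)-\frac1{j+1}>\frac12$. Let $G$ be the union of all $A\in\mathfrak{B}$ such that $A\cap Q\subseteq V$ for some $V\in\mathcal{D}$. It is open in $Y$, and $G\cap Q=U$ because $\mathfrak{B}$ is a base. So $E=W\setminus G$ is compact and disjoint from $Q$, that is, $E\subseteq\omega^\omega$. For each $i$ the open sets $[s]$ with $|s|=i+1$ cover $E$, so finitely many do, and $\{y(i):y\in E\}$ is finite; let $h(i)$ be its maximum, or $0$ if $E=\emptyset$. Let $n=\max(j,h(j))+1$ and $t=h{\upharpoonright}n$. Then $(j,t)$ is admissible and $E\subseteq O(t)$. The set $W'=W\setminus O(t)\in\mathfrak{B}$ satisfies $\mu(W')\ge\mu(W)-\frac1{j+1}>\frac12$ by \eqref{eq:Lambda}. It is compact and contained in $W\setminus E\subseteq G$, so it is covered by finitely many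 $A_1,\dots,A_l\in\mathfrak{B}$ with $A_i\cap Q\subseteq V_i\in\mathcal{D}$. By directedness $W'\cap Q\subseteq V$ for some $V\in\mathcal{D}$, and $\mu\in\Lambda_V$.

\medskip
\emph{A measure that avoids a given compact set.} Let $C\subseteq Q$ be compact and let $T$ consist of $\emptyset$ and all initial segments of members of $C$. The tree $T$ has no infinite branch. Indeed, if $y{\upharpoonright}n\in T$ for all $n$, then every neighborhood $[y{\upharpoonright}n]$, $n\ge1$, of $y$ meets $C$; as $C$ is closed in $Y$, this gives $y\in C\subseteq Q$, which is impossible. So we may define, by recursion on the well-founded tree $T$, finite sets $\Gamma_\sigma$ with $\sigma\in\Gamma_\sigma\subseteq Q\cap[\sigma]$ for all $\sigma\in Q$. If $\sigma\notin T$, let $\Gamma_\sigma=\{\sigma\}$. If $\sigma\in T$ has length $j$ and $\Gamma_{\sigma v}$ is defined for all $v$, let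
\[
v_1=0,\qquad v_{i+1}=1+\max\bigl(\{v_i\}\cup\{|\tau|:\tau\in\Gamma_{\sigma v_i}\}\bigr),\qquad\Gamma_\sigma=\{\sigma\}\cup\bigcup_{i=1}^{j+1}\Gamma_{\sigma v_i}.
\]
By the same recursion, $\sigma\subseteq\rho\subseteq\tau\in\Gamma_\sigma$ implies $\rho\in\Gamma_\sigma$. So $\Gamma=\Gamma_\emptyset$ is a finite tree. We have $\Gamma\cap[\rho]=\Gamma_\rho$ for $\rho\in\Gamma$, by induction on $|\rho|$: if $\rho=\sigma v$, then $\sigma\in\Gamma$ and $\rho\in\Gamma\cap[\sigma]=\Gamma_\sigma$, so $\sigma\in T$, $v$ is one of the $v_i$ chosen for $\sigma$, and $\Gamma_\sigma\cap[\sigma v_i]=\Gamma_{\sigma v_i}$. Let $S=\Gamma\setminus T$. We have shown: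
\begin{itemize}
\item[(a)] $S$ is the set of maximal nodes of $\Gamma$, and each $\sigma\in\Gamma\cap T$ has exactly $|\sigma|+1$ children $\sigma v_1,\dots,\sigma v_{|\sigma|+1}$ in $\Gamma$, with $v_1<v_2<\cdots$;
\item[(b)] if $\tau\in\Gamma$ extends $\sigma v_i$ and $i<i'$, then $|\tau|<v_{i'}$.
\end{itemize}
(For the set $C$ of Example~\ref{ex:tree} this gives the set $S$ listed there.) Define $\mu(W)=\sum_{\tau\in S\cap W}1/|\tau|!$ for $W\in\mathfrak{B}$. Then $\mu([\rho])=1/|\rho|!$ for all $\rho\in\Gamma$, by downward induction: for $\rho\in S$ we have $S\cap[\rho]=\{\rho\}$, and for $\rho\in\Gamma\cap T$ of length $j$, (a) gives $\mu([\rho])=(j+1)\cdot\frac1{(j+1)!}=\frac1{j!}$. In particular $\mu(Y)=1$.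

We check \eqref{eq:Lambda}. Let $(j,t)$ be admissible. Every $\tau\in S\cap O(t)$ has $|\tau|\ge|t|>j$, so $\sigma=\tau{\upharpoonright}j$ is a node of $\Gamma$ that is not maximal, hence in $T$, and $\tau$ extends one of its children. For a given $\sigma\in\Gamma\cap T$ of length $j$, at most one child has an extension in $S\cap O(t)$: if $\tau\supseteq\sigma v_i$ and $\tau'\supseteq\sigma v_{i'}$ are in $S\cap O(t)$ with $i<i'$, then by admissibility and (b)
\[
v_{i'}=\tau'(j)\le t(j)<|t|\le|\tau|<v_{i'},
\]
which is absurd. So $\mu(O(t)\cap[\sigma])\le\frac1{(j+1)!}=\frac1{j+1}\mu([\sigma])$. The sets $[\sigma]$ with $|\sigma|=j$ are disjoint, so summing gives $\mu(O(t))\le\frac1{j+1}$. Thus $\mu\in\Lambda$.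

Finally let $O=Y\setminus\bigcup_{\tau\in S}[\tau]\in\mathfrak{B}$. Since $T$ is closed under initial segments and $S\cap T=\emptyset$, we have $C\subseteq T\subseteq O$. If $W\in\mathfrak{B}$ and $W\cap Q\subseteq O$, then $W\cap S=\emptyset$, so $\mu(W)=0$. Hence $\mu$ witnesses $O\cap Q\notin\mathcal{H}_0$. \qed

\section{Traps}\label{sec:trap}

Let $X\subseteq\mathcal{P}(\omega)$ and let $g:Q\to X$ be continuous. Pulling $\mathcal{H}_0$ back along $g$ gives a Scott-open family on $\mathbf{O}(X)$. If a compact $K\subseteq X$ accounted for it, we would like to turn $K$ into a compact subset of $Q$ that accounts for $\mathcal{H}_0$. The natural candidate is the intersection of the preimages of the neighborhoods of $K$. There are two obstacles: these preimages are only open, and nothing keeps the intersection from escaping toward $\omega^\omega$. Both are removed by a second map $f$ that lies above $g$, is defined on the compact space $Y$, and is continuous for the Cantor topology.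

\begin{definition}\label{def:trap}
Let $X\subseteq\mathcal{P}(\omega)$. A \emph{trap for $X$} consists of a finite set $a$ and maps $f:Y\to\mathcal{P}(\omega)$ and $g:Q\to X$ such that
\begin{itemize}
\item[(T1)] $f$ is continuous for the Cantor topology, and $g$ is continuous for the topology of $X$;
\item[(T2)] $a\subseteq g(\sigma)\subseteq f(\sigma)$ for all $\sigma\in Q$;
\item[(T3)] $[a,f(y)]\cap X=\emptyset$ for all $y\in\omega^\omega$.
\end{itemize}
\end{definition}

\begin{example}\label{ex:trap}
The map $\iota(u)=\{2i+u(i):i\in\omega\}$ embeds $2^\omega$ into $\mathcal{P}(\omega)$, it is also Cantor-continuous, and $\iota(u)\subseteq\iota(u')$ implies $u=u'$. Let $X_0\subseteq2^\omega$ and let $\varphi:Y\to2^\omega$ be continuous with $\varphi[Q]\subseteq X_0$ and $\varphi[\omega^\omega]\cap X_0=\emptyset$. Then $a=\emptyset$, $f=\iota\circ\varphi$ and $g=f{\upharpoonright}Q$ form a trap for $\iota[X_0]$. In a general subspace of $\mathcal{P}(\omega)$ the constructions below produce points of $X$ only \emph{below} the points whose Cantor convergence we control, which is why $g$ and $f$ are kept apart. The set $a$ is needed as well: if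 $\emptyset\in X$, then (T3) fails for $a=\emptyset$. It localizes the argument to the open subspace $X\cap{\uparrow}a$.
\end{example}

\begin{proposition}\label{prop:trap}
If there is a trap for $X\subseteq\mathcal{P}(\omega)$, then $X$ is not consonant.
\end{proposition}

\begin{proof}
Let $\mathcal{H}=\{U\in\mathbf{O}(X):g^{-1}(U)\in\mathcal{H}_0\}$. It is Scott-open, because $g^{-1}$ maps open sets to open sets and preserves inclusions and unions. It contains $X\cap{\uparrow}a$, whose preimage is $Q$ by (T2). Suppose $X$ is consonant. By Lemma~\ref{lem:criterion} there is a compact, possibly empty, $K\subseteq X\cap{\uparrow}a$ such that every open $U\supseteq K$ of $X$ is in $\mathcal{H}$.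

Let $\mathcal{C}$ be the set of all finite unions $W$ of sets ${\uparrow}b$ with $K\subseteq W$, the empty union being $\emptyset$. It contains ${\uparrow}\emptyset$ and is closed under finite intersections, since ${\uparrow}b\cap{\uparrow}b'={\uparrow}(b\cup b')$. Let $W\in\mathcal{C}$. As $W$ is Cantor-clopen, $f^{-1}(W)$ is clopen in $Y$ by (T1). As $W$ is upward closed, $g^{-1}(W)\subseteq f^{-1}(W)\cap Q$ by (T2). Since $X\cap W\in\mathcal{H}$ and $\mathcal{H}_0$ is upward closed,
\begin{equation}\label{eq:large}
f^{-1}(W)\cap Q\in\mathcal{H}_0\qquad\text{for all }W\in\mathcal{C}.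
\end{equation}

The set $C=\bigcap_{W\in\mathcal{C}}f^{-1}(W)$ is closed in $Y$, hence compact. We claim $C\subseteq Q$. Let $y\in\omega^\omega$. Every $x\in K$ lies in $X$ and contains $a$, so $x\not\subseteq f(y)$ by (T3). Hence the open sets ${\uparrow}\{m\}$, $m\notin f(y)$, cover $K$. The union of a finite subcover is a $W\in\mathcal{C}$ with $f(y)\notin W$, so $y\notin C$.

By Proposition~\ref{prop:H0} there is $O\in\mathfrak{B}$ with $C\subseteq O$ and $O\cap Q\notin\mathcal{H}_0$. The open sets $Y\setminus f^{-1}(W)$, $W\in\mathcal{C}$, cover the compact set $Y\setminus O$. Since $\mathcal{C}$ is nonempty and closed under finite intersections, $f^{-1}(W)\subseteq O$ for some $W\in\mathcal{C}$. By \eqref{eq:large}, $O\cap Q\in\mathcal{H}_0$, a contradiction.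
\end{proof}

Traps are built by recursion along $Q$. The next definition lists what has to be maintained. The sets $C_\sigma$ control the Cantor convergence of $f$, and the finite sets $a_\sigma$ record longer and longer parts of $x_\sigma$ that all points above $\sigma n$ must contain, which makes $g$ continuous.

\begin{definition}\label{def:scheme}
Let $X\subseteq\mathcal{P}(\omega)$ and let $a$ be finite. An \emph{$a$-scheme for $X$} is a family of Cantor-closed sets $C_\sigma$, points $z_\sigma\in C_\sigma$ and $x_\sigma\in X$, and finite sets $a_\sigma$, for $\sigma\in Q$, such that for all $\sigma\in Q$ and $n\in\omega$: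
\begin{itemize}
\item[(S1)] $C_{\sigma n}\subseteq C_\sigma$; all $w\in C_{\sigma n}$ have the same intersection with $|\sigma|+1$ and satisfy $w\cap n=z_\sigma\cap n$;
\item[(S2)] $a_\emptyset=a$, $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$, and $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$;
\item[(S3)] for $y\in\omega^\omega$, the unique point $f(y)$ of $\bigcap_kC_{y\upharpoonright k}$ satisfies $[a,f(y)]\cap X=\emptyset$.
\end{itemize}
\end{definition}

In (S3) the intersection is nonempty by compactness and has one point by (S1).

\begin{corollary}\label{cor:scheme}
If there is an $a$-scheme for $X$, then $X$ is not consonant.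
\end{corollary}

\begin{proof}
Extend $f$ to $Y$ by $f(\sigma)=z_\sigma$, and put $g(\sigma)=x_\sigma$. The sets $a_\sigma$ increase along extensions, so (T2) follows from (S2), and (T3) is (S3). It remains to check (T1) and apply Proposition~\ref{prop:trap}.

If $v\in[\rho]$, then $f(v)\in C_\rho$: for finite $v$ because $z_v\in C_v\subseteq C_\rho$, and for infinite $v$ by definition. Let $y\in\omega^\omega$ and $k\in\omega$. By (S1), $f(v)\cap(k+1)$ is constant for $v\in[y{\upharpoonright}(k+1)]$, so $f$ is Cantor-continuous at $y$. Let $\sigma\in Q$ and $v\in B(\sigma,k)$. Either $v=\sigma$, or $v\in[\sigma n]$ for some $n\ge k$ and $f(v)\cap n=z_\sigma\cap n$ by (S1). In both cases $f(v)\cap k=f(\sigma)\cap k$, so $f$ is Cantor-continuous at $\sigma$.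

For $g$ it suffices to treat the subbasic sets ${\uparrow}\{m\}$. Let $m\in x_\sigma$ and $v\in B(\sigma,m+1)\cap Q$ with $v\ne\sigma$. Then $v\supseteq\sigma n$ for some $n>m$, so $m\in x_\sigma\cap n\subseteq a_{\sigma n}\subseteq a_v\subseteq x_v$.
\end{proof}

\section{Borel and co-analytic spaces}\label{sec:borel}

We prove Theorem~\ref{thm:B}. Recall that a subset of a space has the \emph{Baire property} if it differs from an open set by a meager set. We use the following standard facts, all provable in $\mathbf{ZF}+\mathbf{DC}$. A nonempty Borel subset of a Polish space is a continuous image of $\omega^\omega$, and projections of Borel sets are analytic. In a Polish space the sets with the Baire property form a $\sigma$-algebra that contains the analytic sets, no nonempty open set is meager, and a nonmeager set with the Baire property is comeager in some nonempty open set. A nonempty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\omega^\omega$.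

``Set of reals'' means subset of $\omega^\omega$; the choice of the space does not matter, by the following transfer argument, which also applies to $2^\omega$ and, with $R_0$ the set of irrationals, to $\mathbb{R}$. Let $R$ be a nonempty zero-dimensional Polish space without isolated points, $E\subseteq R$ countable and dense, and $R_0=R\setminus E$. Then $E$ is meager, so $R_0$ is a dense $G_\delta$ set. If a compact $K\subseteq R_0$ contained $V\cap R_0\neq\emptyset$ with $V$ open in $R$, then $V\subseteq\overline{V\cap R_0}\subseteq K$, although $V$ meets $E$. So $R_0$ is homeomorphic to $\omega^\omega$. Since $R_0$ is dense and comeager, a set $A\subseteq R$ has the Baire property in $R$ if and only if $A\cap R_0$ has it in $R_0$. Hence, if all $\mathbf{\Sigma}^1_2$ sets of reals have the Baire property, so do all $\mathbf{\Sigma}^1_2$ subsets of $R$.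

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X\subseteq\mathcal{P}(\omega)$ be sober and not quasi-Polish. Assume that $X$ is Borel, or that $D=\mathcal{P}(\omega)\setminus X$ is analytic and all $\mathbf{\Sigma}^1_2$ sets of reals have the Baire property. We build an $a$-scheme for $X$.

\emph{Parametrizing $D$.} By Lemma~\ref{lem:pi02}, $X$ is not $\mathbf{\Pi}^0_2$; in particular $D\ne\emptyset$. There is a Cantor-continuous map $\pi$ from $\omega^\omega$ onto $D$. In the Borel case this holds because $D$ is a nonempty Borel subset of the Cantor space. In the other case $D=h[\omega^\omega]$ with $h$ Scott-continuous. The sets $\{y:m\in h(y)\}$ are open, so the graph $\{(y,z):\forall m\,(m\in z\Leftrightarrow m\in h(y))\}$ is a nonempty Borel subset of $\omega^\omega\times2^\omega$. It is a continuous image of $\omega^\omega$, and composing with the second projection gives $\pi$.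

\emph{Small sets and the kernel.} Call $A\subseteq\mathcal{P}(\omega)$ \emph{small} if it is covered by countably many differences of open sets, each disjoint from $X$. Subsets and, by countable choice, countable unions of small sets are small. The set $D$ is not small, since otherwise it would be equal to the union of the covering sets and $X$ would be $\mathbf{\Pi}^0_2$. For $d\in D$ the singleton $\{d\}$ is small: with $a$ from Lemma~\ref{lem:gap}, it is contained in ${\uparrow}a\cap{\downarrow}\{d\}=[a,d]$, and Lemma~\ref{lem:down} applies. We discard the part of $\omega^\omega$ on which $\pi$ has locally small image. Let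
\[
R=\omega^\omega\setminus\bigcup\{N_s:\pi[N_s]\text{ is small}\}.
\]
Then $R$ is closed and $\pi[\omega^\omega\setminus R]$ is small, so $R\ne\emptyset$. Moreover,
\begin{equation}\label{eq:kernel}
\text{if }N_s\cap R\ne\emptyset,\text{ then }\pi[N_s\cap R]\text{ is not small},
\end{equation}
since otherwise $\pi[N_s]\subseteq\pi[N_s\cap R]\cup\pi[\omega^\omega\setminus R]$ would be small and $N_s$ would be disjoint from $R$. As singletons are small, $R$ has no isolated points.

\emph{Fixing $a$.} For finite $a$ let $R_a=\{y\in R:a\subseteq\pi(y)\text{ and }[a,\pi(y)]\cap X=\emptyset\}$. By Lemma~\ref{lem:gap}, $R$ is the union of the countably many sets $R_a$. The set $R\setminus R_a$ is the projection to $R$ of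
\[
\{(y,x)\in R\times2^\omega: a\not\subseteq\pi(y),\text{ or } x\in X\text{ and }a\subseteq x\subseteq\pi(y)\}.
\]
This set is Borel if $X$ is Borel, and it has analytic complement if $D$ is analytic. So $R\setminus R_a$ is analytic in the first case and $\mathbf{\Sigma}^1_2$ in the second. In both cases $R_a$ has the Baire property in $R$; this is the only use of the Baire property hypothesis in (ii). Since $R$ is not meager in itself, some $R_a$ is nonmeager. So there are $a$ and $s$ such that $R'=R\cap N_s\ne\emptyset$ and $R_a\supseteq\bigcap_kG_k$, with each $G_k$ dense open in $R'$. The set $\{y\in R':a\subseteq\pi(y)\}$ is closed and contains the dense set $\bigcap_kG_k$, so $a\subseteq\pi(y)$ for all $y\in R'$.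

\emph{Finding points of $X$.} Write $\overline{A}$ for the Cantor closure of $A$. We claim:
\begin{equation}\label{eq:ddagger}
\begin{array}{l}\text{if }O=R'\cap N_u\ne\emptyset\text{ with } u\supseteq s,\text{ and }b\subseteq\pi(y)\text{ for all }y\in O,\\ \text{then there are }x\in X\text{ and }z\in\overline{\pi[O]}\text{ with }b\subseteq x\subseteq z.\end{array}
\end{equation}
Otherwise ${\uparrow}b\cap{\downarrow}\overline{\pi[O]}$ is disjoint from $X$. It contains $\pi[O]$ and is a difference of open sets by Lemma~\ref{lem:down}. So $\pi[O]=\pi[R\cap N_u]$ is small, contradicting \eqref{eq:kernel}.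

\emph{The scheme.} Using $\mathbf{DC}$ we choose, by recursion on $|\sigma|$, sequences $u_\sigma\supseteq s$ with $O_\sigma=R'\cap N_{u_\sigma}\ne\emptyset$, finite sets $a_\sigma$ with $a_\sigma\subseteq\pi(y)$ for all $y\in O_\sigma$, and points $x_\sigma\in X$, $z_\sigma\in C_\sigma=\overline{\pi[O_\sigma]}$ with $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$. Let $u_\emptyset=s$ and $a_\emptyset=a$, and take $x_\emptyset,z_\emptyset$ from \eqref{eq:ddagger}. Let $\sigma$ and $n$ be given. The set $V=\{y\in O_\sigma:\pi(y)\cap n=z_\sigma\cap n\}$ is open in $R'$, and it is nonempty because $z_\sigma\in\overline{\pi[O_\sigma]}$. Pick $y'\in V\cap G_{|\sigma|}$, and let $u_{\sigma n}\supsetneq u_\sigma$ be an initial segment of $y'$ so long that $O_{\sigma n}\subseteq V\cap G_{|\sigma|}$ and $\pi(y)\cap(|\sigma|+1)$ is constant on $O_{\sigma n}$. Put $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$. For $y\in O_{\sigma n}$ we have $a_\sigma\subseteq\pi(y)$ and $x_\sigma\cap n\subseteq z_\sigma\cap n=\pi(y)\cap n$, so $a_{\sigma n}\subseteq\pi(y)$, and \eqref{eq:ddagger} gives $x_{\sigma n},z_{\sigma n}$.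

Condition (S2) holds by construction. Condition (S1) holds because the requirements on $w\cap n$ and $w\cap(|\sigma|+1)$ are Cantor-closed and hold on $\pi[O_{\sigma n}]$. For (S3), let $y\in\omega^\omega$ and $v=\bigcup_ku_{y\upharpoonright k}\in\omega^\omega$. Each $N_{u_{y\upharpoonright k}}$ meets the closed set $R'$, so $v\in R'$, and $v\in O_{y\upharpoonright(k+1)}\subseteq G_k$ for all $k$. Hence $v\in R_a$. Also $\pi(v)\in C_{y\upharpoonright k}$ for all $k$, so $f(y)=\pi(v)$ and $[a,f(y)]\cap X=\emptyset$. By Corollary~\ref{cor:scheme}, $X$ is not consonant.
\end{proof}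

\section{Solovay's model}\label{sec:solovay}

The proof of Theorem~\ref{thm:B} used a continuous parametrization of $D$ by a Polish space, which an arbitrary set does not have. In Solovay's model there is a substitute. A point $d\in D$ is the value of a name $\tau$ for a small forcing $\mathbb{P}$ over an inner model $L[c]$ in which $X$ is ``described'', and the relevant properties of $d$ are forced by a condition. Conditions $q$ then play the role of the open sets $O$, the closed set of possible values of $\tau$ below $q$ plays the role of $\overline{\pi[O]}$, and the dense subsets of $\mathbb{P}$ in $L[c]$, of which there are only countably many, play the role of the sets $G_k$.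

\subsection{The model}

Assume that $\mathbf{ZFC}+{}$``there is an inaccessible cardinal'' is consistent. An inaccessible cardinal is inaccessible in $L$, so we may let $\kappa$ be inaccessible in $L$. For $A\subseteq\kappa$ let $\mathrm{Col}(\omega,A)$ be the set of finite partial functions $p:A\times\omega\to\kappa$ with $p(\alpha,n)<\alpha$ for $\alpha>0$ and $p(0,n)=0$, ordered by reverse inclusion. We write $\mathrm{Col}(\omega,{<}\lambda)$ when $A$ is the set of ordinals below $\lambda$, and $\mathrm{Col}(\omega,\mu)$ for the poset of finite partial functions $\omega\to\mu$, which is the factor with $A=\{\mu\}$. These posets are the same in all inner models, and $\mathrm{Col}(\omega,A\cup A')\cong\mathrm{Col}(\omega,A)\times\mathrm{Col}(\omega,A')$ for disjoint $A,A'$. Let $G$ be $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L$, let $G{\upharpoonright}\lambda=G\cap\mathrm{Col}(\omega,{<}\lambda)$, and let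
\[
M=L(\mathbb{R})^{L[G]}
\]
be the smallest inner model of $\mathbf{ZF}$ that contains all reals of $L[G]$. As usual, talk of generics over $L$ stands for the corresponding statements in the forcing language over $L$, which yields a relative consistency proof. In this section a real is a subset of $\omega$, or any object coded by one in a fixed recursive way. For reals $c,y$, the model $L[c,y]$ is the smallest inner model of $\mathbf{ZF}$ containing them; it satisfies $\mathbf{ZFC}$ and is computed in the same way in every inner model containing $c$ and $y$.

We recall the facts on forcing that we need; for them and for the lemmas of this subsection see \cite{solovay}, \cite[Ch.~26]{jech} and \cite[\S\S10--11]{kanamori}. Let $W$ be an inner model of $\mathbf{ZFC}$ in which $\kappa$ is inaccessible, and let $H$ be $\mathrm{Col}(\omega,{<}\kappa)$-generic over $W$.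
\begin{itemize}
\item[(F1)] $\mathrm{Col}(\omega,{<}\kappa)$ has the $\kappa$-chain condition in $W$; hence $\kappa=\omega_1^{W[H]}$, and every real of $W[H]$ lies in $W[H{\upharpoonright}\lambda]$ for some $\lambda<\kappa$.
\item[(F2)] (Homogeneity.) A statement whose parameters are canonical names $\check u$ for elements of $W$ is decided by the trivial condition of $\mathrm{Col}(\omega,{<}\kappa)$.
\item[(F3)] (Product lemma.) For $\mathbb{P},\mathbb{P}'\in W$, a filter $g\times g'$ is $\mathbb{P}\times\mathbb{P}'$-generic over $W$ if and only if $g$ is $\mathbb{P}$-generic over $W$ and $g'$ is $\mathbb{P}'$-generic over $W[g]$.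
\item[(F4)] Let $g$ be $\mathbb{P}$-generic over $W$ with $|\mathbb{P}|<\kappa$ in $W$. Then $\kappa$ is inaccessible in $W[g]$. If $W'$ is an inner model of $\mathbf{ZFC}$ with $W\subseteq W'\subseteq W[g]$, then $W[g]$ is a generic extension of $W'$ by a forcing in $(V_\kappa)^{W'}$ (intermediate model theorem).
\item[(F5)] A separative forcing of uncountable size $\mu$ that forces $\mu$ to be countable has a dense subset isomorphic to a dense subset of $\mathrm{Col}(\omega,\mu)$ \cite[Lemma~26.7]{jech}.
\end{itemize}
We also recall that a single formula defines in $M$ a class function $\Phi$ from $\mathrm{Ord}\times\mathbb{R}$ onto $M$, since every element of $L(\mathbb{R})$ is obtained from finitely many ordinals and reals by iterated definability. As $M$ is a definable class of $L[G]$, every set in $M$ is definable in $L[G]$, by one fixed formula, from a real and ordinals.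

\begin{lemma}\label{lem:S1}
$M$ satisfies $\mathbf{ZF}+\mathbf{DC}$ and has the same reals as $L[G]$.
\end{lemma}

\begin{proof}
Only $\mathbf{DC}$ needs proof. Let $A,\triangleleft\in M$ be as in the statement of $\mathbf{DC}$. From $\Phi$ we get in $M$ an ordinal $\gamma$ and a surjection $F:\gamma\times\mathbb{R}\to A$. Start from any $(\xi_0,r_0)$. Given $(\xi_n,r_n)$, let $\xi_{n+1}$ be the least $\xi$ such that $F(\xi_n,r_n)\triangleleft F(\xi,r)$ for some $r$, and choose in $L[G]$, a model of choice, such an $r=r_{n+1}$. The sequence $(r_n)$ is coded by a real, so it is in $M$. The sequence $(\xi_n)$ is computed in $M$ from $\xi_0$, $(r_n)$, $F$ and $\triangleleft$. So $(F(\xi_n,r_n))_n\in M$.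
\end{proof}

\begin{lemma}\label{lem:S2}
Let $c\in L[G]$ be a real.
\begin{itemize}
\item[(i)] $\kappa$ is inaccessible in $L[c]$, and every set in $(V_\kappa)^{L[c]}$ is countable in $L[G]$.
\item[(ii)] $L[G]=L[c][G']$ for some $G'$ that is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L[c]$.
\item[(iii)] Every real of $L[G]$ lies in $L[c][g]$ for some $\mathbb{P}\in(V_\kappa)^{L[c]}$ and some $g\in L[G]$ that is $\mathbb{P}$-generic over $L[c]$.
\end{itemize}
\end{lemma}

\begin{proof}
By (F1), $c\in L[G{\upharpoonright}\lambda]$ for some $\lambda<\kappa$. By (F4), $\kappa$ is inaccessible in $L[G{\upharpoonright}\lambda]$, hence in its inner model $L[c]$. So a set in $(V_\kappa)^{L[c]}$ has size less than $\kappa$ in $L[c]$, and $\kappa=\omega_1^{L[G]}$ by (F1). This proves (i).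

By (F4), $L[G{\upharpoonright}\lambda]$ is a generic extension of $L[c]$ by some $\mathbb{B}\in(V_\kappa)^{L[c]}$. By (F3), used first over $L$ and then over $L[c]$, the model $L[G]$ is a generic extension of $L[c]$ by $\mathbb{B}\times\mathrm{Col}(\omega,[\lambda,\kappa))$. Work in $L[c]$, and call two forcings equivalent if their Boolean completions are isomorphic. Choose an uncountable cardinal $\mu\in[\lambda,\kappa)$ with $\mu\ge|\mathbb{B}|$ and $\mu\ge|\mathrm{Col}(\omega,{<}\lambda)|$. Let $\mathbb{A}$ be $\mathbb{B}$ or $\mathrm{Col}(\omega,{<}\lambda)$. The separative quotient of $\mathbb{A}\times\mathrm{Col}(\omega,\mu)$ has size at most $\mu$ and forces $\mu$ to be countable. Its size is exactly $\mu$, since a forcing of size $\nu$ preserves cardinals above $\nu$. By (F5), $\mathbb{A}\times\mathrm{Col}(\omega,\mu)$ is equivalent to $\mathrm{Col}(\omega,\mu)$. Since $\mathrm{Col}(\omega,\mu)$ is a factor of $\mathrm{Col}(\omega,[\lambda,\kappa))$, both $\mathbb{B}\times\mathrm{Col}(\omega,[\lambda,\kappa))$ and $\mathrm{Col}(\omega,{<}\lambda)\times\mathrm{Col}(\omega,[\lambda,\kappa))\cong\mathrm{Col}(\omega,{<}\kappa)$ are equivalent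 to $\mathrm{Col}(\omega,[\lambda,\kappa))$. This gives $G'$ as in (ii). For (iii), apply (F1) to $W=L[c]$ and $H=G'$, and take $g=G'{\upharpoonright}\lambda'$ for a suitable $\lambda'<\kappa$.
\end{proof}

The next lemma is the sense in which $L[c]$ describes a set definable from $c$: whether a real $y$ has a property in $L[G]$ can be decided inside $L[c,y]$, by a formula that does not depend on $y$.

\begin{lemma}\label{lem:S3}
For every formula $\varphi$ there is a formula $\varphi^*$ such that for all reals $c,y\in L[G]$ and all ordinals $\vec\alpha$,
\[
L[G]\models\varphi(y,c,\vec\alpha)\quad\text{if and only if}\quad L[c,y]\models\varphi^*(y,c,\vec\alpha,\kappa).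
\]
\end{lemma}

\begin{proof}
Let $\varphi^*$ say that the trivial condition of $\mathrm{Col}(\omega,{<}\kappa)$ forces $\varphi(\check y,\check c,\check{\vec\alpha})$. By Lemma~\ref{lem:S2} applied to a real coding $(c,y)$, $\kappa$ is inaccessible in $L[c,y]$ and $L[G]$ is a $\mathrm{Col}(\omega,{<}\kappa)$-generic extension of $L[c,y]$. By (F2) the trivial condition forces either $\varphi$ or $\neg\varphi$, and whichever it forces is true in $L[G]$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $X\in M$ be, in $M$, a countably based sober space. By Section~\ref{sec:prelim} applied in $M$ we may assume $X\subseteq\mathcal{P}(\omega)$. Let $D=\mathcal{P}(\omega)\setminus X$, and fix a real $c$ such that $X$ is definable in $L[G]$ from $c$ and ordinals. We show that in $M$ the space $X$ is quasi-Polish or not consonant.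

\medskip
\emph{The family $\mathcal{E}$.} A tree $T\subseteq2^{<\omega}$ is a set closed under initial segments, and $[T]$ is its set of infinite branches, a Cantor-closed subset of $\mathcal{P}(\omega)$. For finite $b$ let $E(b,T)={\uparrow}b\cap{\downarrow}[T]$. We have $y\in{\downarrow}[T]$ if and only if for every $n$ some $u\in T$ of length $n$ satisfies $y\cap n\subseteq\{i:u(i)=1\}$. The forward direction is immediate. Conversely, the nodes $u\in T$ with $y\cap|u|\subseteq\{i:u(i)=1\}$ form a subtree, which is then infinite and has a branch by K\"onig's lemma. So ``$y\in E(b,T)$'' is expressed with quantifiers over finite objects only, and it is absolute between inner models containing $y$ and $T$. Let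
\[
\mathcal{E}=\{(b,T):b\text{ finite},\ T\in L[c]\text{ a tree},\ E(b,T)\cap X=\emptyset\text{ in }L[G]\}.
\]
Let $\varphi(y,c,\vec\alpha)$ say that $y$ codes a pair $(b,T)$ with $E(b,T)\cap X=\emptyset$. For $y\in L[c]$ we have $L[c,y]=L[c]$, so Lemma~\ref{lem:S3} shows that $\mathcal{E}$ is defined in $L[c]$ by $\varphi^*$. Thus $\mathcal{E}\in(V_\kappa)^{L[c]}$, and $\mathcal{E}$ is countable in $L[G]$ by Lemma~\ref{lem:S2}(i).

\medskip
\emph{Case 1: $D\subseteq\bigcup_{(b,T)\in\mathcal{E}}E(b,T)$.} Then equality holds, since the sets on the right are disjoint from $X$. If $\mathcal{E}=\emptyset$ then $D=\emptyset$. Otherwise an enumeration of $\mathcal{E}$ in type $\omega$ is coded by a real, so it is in $M$, and the sets $E(b,T)$ are the same in $M$ and $L[G]$. By Lemma~\ref{lem:down}, $D$ is in $M$ a countable union of differences of open sets. By Lemma~\ref{lem:pi02}, $X$ is quasi-Polish in $M$.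

\medskip
\emph{Case 2: some $d\in D$ lies in no $E(b,T)$ with $(b,T)\in\mathcal{E}$.} By Lemma~\ref{lem:gap} in $M$, fix a finite $a\subseteq d$ with $[a,d]\cap X=\emptyset$. By Lemma~\ref{lem:S3} there is a formula $\theta$, with parameters $c$ and ordinals, such that for all $y\subseteq\omega$ in $L[G]$,
\begin{equation}\label{eq:theta}
[a,y]\cap X=\emptyset\text{ in }L[G]\quad\text{if and only if}\quad L[c,y]\models\theta(y).
\end{equation}
By Lemma~\ref{lem:S2}(iii), $d=\tau[g]$ for a $\mathbb{P}$-name $\tau\in L[c]$, where $\mathbb{P}\in(V_\kappa)^{L[c]}$ and $g\in L[G]$ is $\mathbb{P}$-generic over $L[c]$. The set $X$ need not be definable in $L[c][g]$, but this model does see the following facts about $d$: $a\subseteq d\subseteq\omega$; $L[c,d]\models\theta(d)$; and $d\notin E(b,T)$ for all $(b,T)\in\mathcal{E}$, by absoluteness and $\mathcal{E}\in L[c]$. So some $p\in g$ forces over $L[c]$: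
\begin{equation}\label{eq:p}
\check a\subseteq\tau\subseteq\omega,\qquad L[c,\tau]\models\theta(\tau),\qquad\tau\notin E(b,T)\text{ for all }(b,T)\in\check{\mathcal{E}}.
\end{equation}

For $q\le p$ let $T_q\in L[c]$ be the set of $u\in2^{<\omega}$ such that some $r\le q$ forces $u$ to be an initial segment of the characteristic function of $\tau$. It is a tree, and $q'\le q$ implies $T_{q'}\subseteq T_q$. Also $q\Vdash\tau\in[T_q]$: if $h\ni q$ is generic, each initial segment of $\tau[h]$ is forced by some condition in $h$, which we may take below $q$. Two properties of these trees drive the construction. First,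
\begin{equation}\label{eq:decided}
\text{if }q\le p,\ q\Vdash\tau\cap n=\check e\text{ and }w\in[T_q],\text{ then }w\cap n=e,
\end{equation}
because some $r\le q$ forces $\tau\cap n=w\cap n$ and also $\tau\cap n=e$. Second, the analogue of \eqref{eq:ddagger}:
\begin{equation}\label{eq:dagger}
\begin{array}{l}\text{if }q\le p\text{ and }q\Vdash\check b\subseteq\tau,\text{ then in }L[G]\text{ there are}\\ x\in X\text{ and }z\in[T_q]\text{ with }b\subseteq x\subseteq z.\end{array}
\end{equation}
Indeed $q\Vdash\tau\in E(b,T_q)$, so $(b,T_q)\notin\mathcal{E}$ by \eqref{eq:p}. As $T_q\in L[c]$, this means that $E(b,T_q)$ meets $X$.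

Work in $L[G]$. By Lemma~\ref{lem:S2}(i), the dense subsets of $\mathbb{P}$ that lie in $L[c]$ can be enumerated as $(\Delta_k)_{k\in\omega}$. By recursion on $|\sigma|$ we choose conditions $q_\sigma\le p$, finite sets $a_\sigma$ with $q_\sigma\Vdash a_\sigma\subseteq\tau$, and points $x_\sigma\in X$, $z_\sigma\in C_\sigma=[T_{q_\sigma}]$ with $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$. Let $q_\emptyset=p$ and $a_\emptyset=a$, and take $x_\emptyset,z_\emptyset$ from \eqref{eq:dagger}. Let $\sigma$ and $n$ be given. As $z_\sigma\in[T_{q_\sigma}]$, some $r\le q_\sigma$ forces $\tau\cap n=z_\sigma\cap n$. Let $q_{\sigma n}\le r$ decide $\tau\cap(|\sigma|+1)$ and lie below some element of $\Delta_{|\sigma|}$. Put $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$. Since $x_\sigma\cap n\subseteq z_\sigma\cap n$, we have $q_{\sigma n}\Vdash a_{\sigma n}\subseteq\tau$, and \eqref{eq:dagger} gives $x_{\sigma n},z_{\sigma n}$.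

This is an $a$-scheme for $X$ in $L[G]$. Condition (S2) holds by construction, and (S1) follows from $T_{q_{\sigma n}}\subseteq T_{q_\sigma}$ and \eqref{eq:decided}. For (S3), let $y\in\omega^\omega$. The conditions $q_{y\upharpoonright k}$ decrease, so $g_y=\{r\in\mathbb{P}:q_{y\upharpoonright k}\le r\text{ for some }k\}$ is a filter. It contains $p$ and meets every $\Delta_k$, so it is $\mathbb{P}$-generic over $L[c]$. Since $q_{y\upharpoonright k}\in g_y$, we have $\tau[g_y]\in[T_{q_{y\upharpoonright k}}]$ for all $k$, and therefore $f(y)=\tau[g_y]$. By \eqref{eq:p}, $L[c,f(y)]\models\theta(f(y))$. As $f(y)\in L[G]$, \eqref{eq:theta} gives $[a,f(y)]\cap X=\emptyset$.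

The family $(T_{q_\sigma},z_\sigma,x_\sigma,a_\sigma)_{\sigma\in Q}$ is coded by a real, so it belongs to $M$. Conditions (S1)--(S3) quantify only over reals and mention only $X$ and this family, so they hold in $M$. By Lemma~\ref{lem:S1}, Corollary~\ref{cor:scheme} holds in $M$, and $X$ is not consonant in $M$. This completes the proof of Theorem~\ref{thm:A}. \qed

\begin{remark}
The inaccessibility of $\kappa$ in $L[c]$ enters through Lemma~\ref{lem:S2}, and in the argument above it makes two families countable: $\mathcal{E}$ in Case~1, so that $D$ is a \emph{countable} union of differences, and the dense subsets of $\mathbb{P}$ in Case~2, so that every branch of the scheme is generic. The next section shows what goes wrong when some $L[c]$ has uncountably many reals and all sets have the Baire property.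
\end{remark}

\section{The lower bound}\label{sec:lower}

Removing countably many points from $2^\omega$ leaves a $G_\delta$ set. Removing $\aleph_1$ many points can destroy this while keeping consonance, provided that $\aleph_1$ many dense open requirements can be met at once.

\begin{lemma}[$\mathbf{ZF}+\mathbf{DC}$]\label{lem:aleph1}
Let $D=\{d_\alpha:\alpha<\omega_1\}\subseteq2^\omega$ be enumerated without repetitions. Suppose that $\omega^\omega\neq\bigcup_{\alpha<\omega_1}F_\alpha$ for every sequence $(F_\alpha)_{\alpha<\omega_1}$ of closed nowhere dense sets. Then $X=2^\omega\setminus D$ is a countably based sober (metrizable) consonant space that is not quasi-Polish.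
\end{lemma}

\begin{proof}
$X$ is separable metrizable, hence countably based and sober.

\emph{Not quasi-Polish.} Otherwise $D$ is $F_\sigma$ by Lemma~\ref{lem:gdelta}. By countable choice one of the closed pieces is uncountable, and an uncountable closed subset of $2^\omega$ contains a homeomorphic copy of $2^\omega$. So $2^\omega$, and with it $\omega^\omega$, injects into $\omega_1$. Then $\omega^\omega$ is the union of an $\omega_1$-sequence of sets with at most one point, contrary to the hypothesis.

\emph{Consonant.} Let $\mathcal{H}\subseteq\mathbf{O}(X)$ be Scott-open and $U\in\mathcal{H}$. We obtain the compact set of Lemma~\ref{lem:criterion} as the intersection of a decreasing sequence of clopen sets that stay large and avoid each point of $D$ eventually. Let $\mathcal{W}$ be the countable set of clopen $W\subseteq2^\omega$ with $W\cap X\in\mathcal{H}$. Write $U=V\cap X$ with $V$ open in $2^\omega$. As $V$ is an increasing union of clopen sets, there is $W_\emptyset\in\mathcal{W}$ with $W_\emptyset\cap X\subseteq U$. If $W\in\mathcal{W}$ and $d\in D$, then $W\cap X$ is the increasing union of the sets $(W\setminus N_{d\upharpoonright n})\cap X$,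 because $d\notin X$; so $W\setminus N_{d\upharpoonright n}\in\mathcal{W}$ for some $n$.

Define $W_s\in\mathcal{W}$ for $s\in\omega^{<\omega}$ by letting $(W_{si})_{i\in\omega}$ enumerate, with repetitions, the nonempty countable set $\{W'\in\mathcal{W}:W'\subseteq W_s\}$. For $\alpha<\omega_1$ the set $F_\alpha=\{v\in\omega^\omega:d_\alpha\in W_{v\upharpoonright k}\text{ for all }k\}$ is closed. It is nowhere dense: given $s$, there are $n$ and $i$ with $W_{si}=W_s\setminus N_{d_\alpha\upharpoonright n}$, and $N_{si}\cap F_\alpha=\emptyset$. By hypothesis there is $v\notin\bigcup_\alpha F_\alpha$. Then $K=\bigcap_kW_{v\upharpoonright k}$ is compact and disjoint from $D$, so $K\subseteq W_\emptyset\cap X\subseteq U$. If $O\subseteq2^\omega$ is open and $K\subseteq O$, then by compactness $W_{v\upharpoonright k}\subseteq O$ for some $k$, so $O\cap X\in\mathcal{H}$.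
\end{proof}

The covering hypothesis follows from the Baire property for all sets. We use the Kuratowski--Ulam theorem: a set $P\subseteq\omega^\omega\times\omega^\omega$ with the Baire property is meager if and only if the section $P_x=\{y:(x,y)\in P\}$ is meager for comeager many $x$, if and only if the section $P^y=\{x:(x,y)\in P\}$ is meager for comeager many $y$.

\begin{lemma}[$\mathbf{ZF}+\mathbf{DC}$]\label{lem:additivity}
If every set of reals has the Baire property, then the union of a sequence $(F_\alpha)_{\alpha<\omega_1}$ of closed nowhere dense subsets of $\omega^\omega$ is meager.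
\end{lemma}

\begin{proof}
Suppose $A=\bigcup_{\alpha<\omega_1}F_\alpha$ is nonmeager. For $x\in A$ let $\rho(x)=\min\{\alpha:x\in F_\alpha\}$, and let $P=\{(x,y)\in A\times A:\rho(x)\le\rho(y)\}$. As $\omega^\omega\times\omega^\omega$ is homeomorphic to $\omega^\omega$, the set $P$ has the Baire property. Each section $P^y$ is empty or contained in the countable union $\bigcup_{\alpha\le\rho(y)}F_\alpha$, so it is meager. Hence $P_x$ is meager for comeager many $x$, and in particular for some $x\in A$, because the nonmeager set $A$ meets every comeager set. But for $x\in A$ the section $P_x$ contains $A\setminus\bigcup_{\alpha<\rho(x)}F_\alpha$, which is nonmeager. This is a contradiction.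
\end{proof}

\begin{proposition}[$\mathbf{ZF}+\mathbf{DC}$]\label{prop:counter}
Suppose that every set of reals has the Baire property and $\omega_1^{L[c]}=\omega_1$ for some real $c$. Then $X=2^\omega\setminus L[c]$ is a countably based sober (metrizable) consonant space that is not quasi-Polish.
\end{proposition}

\begin{proof}
The model $L[c]$ satisfies $\mathbf{ZFC}$ and the continuum hypothesis, so it contains a bijection from $\omega_1^{L[c]}=\omega_1$ onto $D=2^\omega\cap L[c]$. By Lemma~\ref{lem:additivity} and the Baire category theorem, the hypothesis of Lemma~\ref{lem:aleph1} holds.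
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathbf{ZFC}$ with an inaccessible cardinal is consistent, then the model $M$ of Section~\ref{sec:solovay} satisfies the theory: by Theorem~\ref{thm:A}, Lemma~\ref{lem:S1}, and Solovay's theorem that in $M$ every set of reals has the Baire property \cite{solovay}.

Conversely, work in the theory. By Proposition~\ref{prop:counter}, $\omega_1^{L[c]}<\omega_1$ for every real $c$. By $\mathbf{DC}$ the cardinal $\omega_1$ is regular, so it is an uncountable regular cardinal in $L$. Suppose $\omega_1=(\lambda^+)^L$ for an infinite cardinal $\lambda$ of $L$. Then $\lambda<\omega_1$, so some real $c$ codes a well-order of $\omega$ of type $\lambda$, and $\lambda$ is countable in $L[c]$. Every ordinal below $\omega_1$ has size at most $\lambda$ in $L$, so it is countable in $L[c]$. Hence $\omega_1^{L[c]}=\omega_1$, a contradiction. So $\omega_1$ is an uncountable regular limit cardinal in $L$. Since $L$ satisfies the generalized continuum hypothesis, $\omega_1$ is inaccessible in $L$, and $L$ is a model of $\mathbf{ZFC}+{}$``there is an inaccessible cardinal''.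
\end{proof}

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}.

\bibitem{solovay}
Solovay, \emph{Ann.\ of Math.}\ 92 (1970).

\bibitem{tutorial}
\emph{Tutorial on Quasi-Polish Spaces},
\texttt{https://www.i.h.kyoto-u.ac.jp/users/matthew/}\allowbreak\texttt{abstracts/Dagstuhl21461\_deBrecht.pdf}

\end{thebibliography}
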